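\title{A stable unsuperstable theory whose isomorphism relation is consistently $\Delta^1_1$}

\begin{abstract}
For an uncountable cardinal $\kappa=\kappa^{<\kappa}$ and a complete countable theory $T$, the isomorphism relation $\cong^\kappa_T$ of models of $T$ with domain $\kappa$ is a $\Sigma^1_1$ relation on the generalized Baire space $\kappa^\kappa$. We show that it is consistent, relative to ZFC alone, that GCH holds and $\cong^{\omega_2}_T$ is $\Delta^1_1$ for a stable unsuperstable theory $T$, namely the theory of $\omega$ refining equivalence relations with infinite splitting. The forcing attaches a generic tree to every element of $2^\kappa$ and adds $\kappa$-branches exactly to the trees of non-isomorphic pairs; the main point is that it adds no isomorphisms between models of $T$. The same construction makes the nonstationary ideal on $\kappa$, together with isomorphism of arbitrary structures consisting of refining equivalence relations and unary predicates, $\Delta^1_1$.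
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\kappa$ be an uncountable cardinal with $\kappa^{<\kappa}=\kappa$; such a cardinal is regular. The \emph{generalized Baire space} $\kappa^\kappa$ carries the topology generated by the sets $N_p=\{\eta\in\kappa^\kappa:p\subseteq\eta\}$ for $p\in\kappa^{<\kappa}$, and its finite powers carry the product topology. A subset of $(\kappa^\kappa)^n$ is $\Sigma^1_1$ if it is the projection of a closed subset of $(\kappa^\kappa)^{n+1}$; it is $\Pi^1_1$ if its complement is $\Sigma^1_1$, and $\Delta^1_1$ if it is both. A point lies outside a closed set for a reason that is visible on a bounded initial segment. So $A$ is $\Sigma^1_1$ when membership of $\eta$ in $A$ is certified by a witness $\zeta\in\kappa^\kappa$ such that every pair $(\eta{\restriction}\delta,\zeta{\restriction}\delta)$, $\delta<\kappa$, passes a fixed test.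

Structures with domain $\kappa$ in a countable relational vocabulary are points of $\kappa^\kappa$. Fix a bijection $\pi$ from the set of pairs $(R,\bar a)$, where $R$ is a relation symbol and $\bar a$ is a tuple from $\kappa$ of its arity, onto $\kappa$. Then $\eta\in\kappa^\kappa$ \emph{codes} the structure in which $R(\bar a)$ holds if and only if $\eta(\pi(R,\bar a))>0$. A different bijection changes everything below only by a homeomorphism of $\kappa^\kappa$ that permutes coordinates. For a complete countable theory $T$, the relation $\eta\cong^\kappa_T\xi$ holds if $\eta$ and $\xi$ code isomorphic models of $T$, or if neither codes a model of $T$.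

The relation $\cong^\kappa_T$ is always $\Sigma^1_1$, since an isomorphism is a witness (Lemma~\ref{lem:dst}). It is $\Delta^1_1$ when \emph{non}-isomorphism has witnesses as well. For a single equivalence relation $E$, counting provides them. Two structures $(\kappa,E)$ and $(\kappa,E')$ are non-isomorphic exactly when, for some cardinal $\mu\le\kappa$, they have different numbers of classes of size $\mu$. A witness consists of a bijection from a cardinal onto each class, together with bijections from two different cardinals onto the set of $E$-classes and the set of $E'$-classes of size $\mu$. In general one expects witnesses of non-isomorphism for theories whose models are determined by invariants, and not otherwise. The following results of Friedman, Hyttinen and Kulikov confirm this expectation in the terms of classification theory: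
\begin{itemize}
\item if $T$ is classifiable (superstable without DOP and without OTOP), then $\cong^\kappa_T$ is $\Delta^1_1$;
\item if $T$ is unstable, or superstable with OTOP, then $\cong^\kappa_T$ is not $\Delta^1_1$;
\item if $T$ is superstable with DOP and $\kappa>\omega_1$, then $\cong^\kappa_T$ is not $\Delta^1_1$.
\end{itemize}
(Stability and superstability are recalled in Section~\ref{sec:prelim}; the properties DOP and OTOP play no role below.) For $\kappa>\omega_1$ this list covers every theory except the stable unsuperstable ones. These are not classifiable, so the natural guess is that $\cong^\kappa_T$ is never $\Delta^1_1$ for them. The following question is posed as open in~\cite{diss}.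

\medskip
\noindent\textbf{Question.} \emph{Is it consistent with ZFC that there are an uncountable cardinal $\kappa$ with $\kappa^{<\kappa}=\kappa$ and a stable unsuperstable theory $T$ such that $\cong^\kappa_T$ is $\Delta^1_1$?}
\medskip

The answer is yes. For the rest of the paper let $T$ be the theory in the vocabulary $\{E_n:1\le n<\omega\}$ saying that each $E_n$ is an equivalence relation, $E_{n+1}\subseteq E_n$, $E_1$ has infinitely many classes, and every $E_n$-class contains infinitely many $E_{n+1}$-classes. We write $E_0$ for the relation that holds of all pairs. The theory $T$ is complete, stable and not superstable (Proposition~\ref{prop:Tf}).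

\begin{theorem}\label{thm:A}
Let $\lambda=\lambda^{<\lambda}>\omega$, $\kappa=\lambda^+=2^\lambda$ and $2^\kappa=\kappa^+$. There is a forcing $\mathbb P$ of size at most $\kappa^+$ with the $\kappa^+$-c.c.\ that adds no sequences of length $<\kappa$ (hence preserves all cardinals, $\kappa^{<\kappa}=\kappa$, and GCH if it holds in the ground model) and forces that $\cong^\kappa_T$ is $\Delta^1_1$.
\end{theorem}

Under GCH the hypotheses hold for $\lambda=\omega_1$ and $\kappa=\omega_2$, and ZFC${}+{}$GCH is consistent relative to ZFC. This gives the answer to the Question, without large cardinals.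

\begin{corollary}\label{cor:con}
If ZFC is consistent, then so is ZFC${}+{}$GCH${}+{}$``$\cong^{\omega_2}_T$ is $\Delta^1_1$''.
\end{corollary}

The method uses $\lambda>\omega$, and we claim nothing about $\kappa=\omega_1$.

The same construction handles more. Let $\mathcal R^+$ be the class of all structures $(\kappa,E_n,U_n)_{n\ge1}$ in which the $E_n$ are equivalence relations with $E_{n+1}\subseteq E_n$ and the $U_n$ are arbitrary unary predicates; a structure $(\kappa,E_n)_{n\ge1}$ is counted as a member of $\mathcal R^+$ with all $U_n$ empty. For $f:\omega\to\{2,3,\dots,\infty\}$ let $T_f$ be the theory of refining equivalence relations $E_n$ in which each $E_n$-class ($n\ge0$) splits into exactly $f(n)$ classes of $E_{n+1}$, meaning infinitely many if $f(n)=\infty$. Thus $T=T_f$ for $f$ constantly $\infty$.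

\begin{theorem}\label{thm:B}
Under the hypotheses of Theorem~\ref{thm:A} there is a forcing with the same size, chain condition and distributivity properties that forces the following simultaneously.
\begin{enumerate}
\item Isomorphism is $\Delta^1_1$ on $\mathcal R^+$. Consequently $\cong^\kappa_{T'}$ is $\Delta^1_1$ for every complete theory $T'$ of such structures. Among these are the stable unsuperstable theories $T_f$ with $f(n)=\infty$ for infinitely many $n$.
\item The nonstationary ideal on $\kappa$, as a set of characteristic functions, is $\Delta^1_1$.
\end{enumerate}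
\end{theorem}

Section~\ref{sec:prelim} collects the background. Section~\ref{sec:idea} explains the obstacle and shows the two halves of the method in their smallest cases. The forcing is built in Section~\ref{sec:forcing}, Section~\ref{sec:quot} shows that it adds no isomorphisms, and Section~\ref{sec:proofs} proves the theorems.

\section{Background}\label{sec:prelim}

\subsection{Definable sets in $\kappa^\kappa$}

If membership of $\eta$ in a set depends only on $\eta{\restriction}\delta$ for a fixed $\delta<\kappa$, the set is clopen. If for every $\delta$ there is $\delta'$ such that $h(\eta){\restriction}\delta$ depends only on $\eta{\restriction}\delta'$, then $h$ is continuous. The \emph{$\kappa$-Borel} sets form the smallest family that contains the basic open sets and is closed under complements and unions of at most $\kappa$ sets.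

\begin{lemma}\label{lem:dst}
\begin{enumerate}
\item[(a)] The $\Sigma^1_1$ sets are closed under unions and intersections of at most $\kappa$ sets, continuous preimages, and projections.
\item[(b)] The $\Delta^1_1$ sets are closed under complements, unions and intersections of at most $\kappa$ sets, and continuous preimages. Every $\kappa$-Borel set is $\Delta^1_1$.
\item[(c)] For every countable theory $T'$ the set of codes of models of $T'$ is $\kappa$-Borel, and the set of pairs coding isomorphic structures is $\Sigma^1_1$. Hence $\cong^\kappa_{T'}$ is $\Sigma^1_1$.
\end{enumerate}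
\end{lemma}

\begin{proof}
(a) Fix a bijection $\langle\cdot,\cdot\rangle:\kappa\times\kappa\to\kappa$, and for $\zeta\in\kappa^\kappa$ let $\zeta_\alpha(\beta)=\zeta(\langle\alpha,\beta\rangle)$ and $\zeta^-(\beta)=\zeta(1+\beta)$. These maps are continuous because $\kappa$ is regular. Let $A_\alpha$ be the projection of the closed set $C_\alpha$, for $\alpha<\kappa$. Then $\bigcup_\alpha A_\alpha$ is the projection of the closed set $\{(\eta,\zeta):(\eta,\zeta^-)\in C_{\zeta(0)}\}$, and $\bigcap_\alpha A_\alpha$ is the projection of the closed set $\{(\eta,\zeta):(\eta,\zeta_\alpha)\in C_\alpha\text{ for all }\alpha\}$. For continuous $h$, the set $h^{-1}[A_0]$ is the projection of $\{(\eta,\zeta):(h(\eta),\zeta)\in C_0\}$. Two witnesses $\zeta_0,\zeta_1$ can be merged into one witness $\zeta$, which gives closure under projections.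

(b) The closure properties follow from (a). Basic open sets are clopen, and a closed set $C$ is the projection of $C\times\kappa^\kappa$.

(c) By induction on the formula $\varphi$, the set of codes of structures satisfying $\varphi(\bar a)$ is $\kappa$-Borel for every tuple $\bar a$ from $\kappa$: an atomic formula depends on at most one coordinate, and an existential quantifier becomes a union of length $\kappa$. In the same way, the set of $(\eta,\xi,h)$ such that $h$ is a bijection of $\kappa$ and $\eta(\pi(R,\bar a))>0\iff\xi(\pi(R,h(\bar a)))>0$ for all $(R,\bar a)$ is $\kappa$-Borel. Now use (a) and (b).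
\end{proof}

\subsection{Refining equivalence relations}

A complete theory is \emph{$\mu$-stable} if over every parameter set of size at most $\mu$ in one of its models there are at most $\mu$ complete $1$-types. It is \emph{stable} if it is $\mu$-stable for some infinite $\mu$, and \emph{superstable} if it is $\mu$-stable for all sufficiently large $\mu$; by a theorem of Shelah, a countable superstable theory is $\mu$-stable for all $\mu\ge2^{\aleph_0}$. We use the standard test for quantifier elimination: if every finite partial isomorphism between $\omega$-saturated models of a theory can be extended to any further element on either side, then the theory eliminates quantifiers, and if moreover the empty map is a partial isomorphism, the theory is complete.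

\begin{proposition}\label{prop:Tf}
Let $f:\omega\to\{2,3,\dots,\infty\}$ take the value $\infty$ infinitely often. Then $T_f$ is complete, eliminates quantifiers, is stable, and is not superstable. In particular this holds for $T$.
\end{proposition}

\begin{proof}
Let $\mu$ be an infinite cardinal, and let $X_n$ be a set containing $0$ with $|X_n|=f(n)$ if $f(n)<\infty$ and $|X_n|=\mu$ otherwise. The set $\prod_nX_n$ with $\eta E_n\xi\iff\eta{\restriction}n=\xi{\restriction}n$ is a model of $T_f$.

\emph{Back and forth.} Let $\bar a\mapsto\bar b$ be a finite map between $\omega$-saturated models of $T_f$ that preserves $=$ and all $E_n$ in both directions, and let $a\notin\bar a$. If $\bar a$ is empty, send $a$ anywhere. Otherwise let $m\le\omega$ be maximal such that for some $j$ we have $aE_na_j$ for all finite $n\le m$, and fix such a $j$. (If such a $j$ exists for each finite $m$, one $j$ works for infinitely many $m$, hence for $m=\omega$.)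

If $m<\omega$, the number of $E_{m+1}$-classes inside the $E_m$-class of $a_j$ that meet $\bar a$ is finite and less than $f(m)$, because the class of $a$ does not meet $\bar a$. The corresponding number for $b_j$ and $\bar b$ is the same. So there is $b$ with $bE_mb_j$ and $\neg bE_{m+1}b_k$ for all $k$. If $m=\omega$, note that all $E_n$-classes are infinite, since $f\ge2$; by $\omega$-saturation there is $b\notin\bar b$ with $bE_nb_j$ for all $n$. In both cases $b\notin\bar b$. For $n\le m$ we have $aE_na_k\iff a_jE_na_k\iff b_jE_nb_k\iff bE_nb_k$, and for $n>m$ neither $aE_na_k$ nor $bE_nb_k$ holds. So the map extends, and the situation is symmetric.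

\emph{Stability.} Let $p$ be a $1$-type over $A$ that is not realized in $A$. For each $n$ choose $a_n\in A$ with $xE_na_n\in p$ if there is such an element, and put $a_n=\infty$ otherwise. Then $xE_na\in p$ if and only if $a_n\ne\infty$ and $aE_na_n$, so by quantifier elimination the sequence $(a_n)$ determines $p$. Hence $T_f$ is $\mu$-stable whenever $\mu^\omega=\mu$.

\emph{Unsuperstability.} In $\prod_nX_n$ let $A$ be the set of eventually zero sequences, so $|A|=\mu$. If $\eta\ne\xi$ first differ at $n$, the element of $A$ that agrees with $\eta$ on $n+1$ and is zero afterwards is $E_{n+1}$-related to $\eta$ and not to $\xi$. So there are at least $|\prod_nX_n|=\mu^\omega$ types over $A$. If $\mu$ has cofinality $\omega$, for instance $\mu=\beth_\omega\ge2^{\aleph_0}$, then $\mu^\omega>\mu$ by K\"onig's theorem, and $T_f$ is not $\mu$-stable. There are arbitrarily large such $\mu$.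
\end{proof}

A structure $M$ with refining equivalence relations is best seen as a tree. A \emph{node of level $n$} is an $E_n$-class (remembered together with $n$), and its \emph{children} are the $E_{n+1}$-classes it contains; the root is the whole domain. A \emph{branch} is a sequence $\bar X=\langle X_n:n<\omega\rangle$ with $X_0$ the root and $X_{n+1}$ a child of $X_n$, and its \emph{core} is $\bigcap_nX_n$. Every element of $M$ lies in the core of exactly one branch, and a core may be empty.

\begin{example}\label{ex:cores}
Let $M=\kappa^\omega$ and let $M_0\subseteq M$ be the set of eventually zero sequences. Both are models of $T$ of size $\kappa$, and both have the tree of nodes $\kappa^{<\omega}$. They are not isomorphic: an isomorphism induces a bijection of branches that preserves the sizes of cores, every core of $M$ is a singleton, and in $M_0$ the branch along $(1,1,1,\dots)$ has empty core. So the counting of classes level by level does not classify the models of $T$; information sits on the branches. This information can be destroyed by forcing. In an extension in which $\kappa$ is countable, $M$ and $M_0$ are countable models whose cores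 have at most one element, so the case $m=\omega$ never occurs in the back-and-forth argument above, saturation is not needed, and $M\cong M_0$.
\end{example}

\subsection{Forcing}

We write $q\le p$ if $q$ is stronger than $p$, and use the following standard facts. (1) \emph{Maximum principle:} if $p\Vdash\exists y\,\varphi(y)$, then $p\Vdash\varphi(\tau)$ for some name $\tau$. (2) If the intersection of any $\lambda$ open dense subsets of $\mathbb P$ is dense, then $\mathbb P$ adds no sequences of length $\le\lambda$ of elements of $V$, every condition can be extended to decide a given name for such a sequence, and cardinals $\le\lambda^+$ are preserved. (3) A forcing with the $\kappa^+$-c.c.\ (no antichain of size $\kappa^+$) preserves cardinals $\ge\kappa^+$. (4) A \emph{nice name} for a subset of $\mu$ is a name $\bigcup_{\alpha<\mu}\{\check\alpha\}\times A_\alpha$ with each $A_\alpha$ an antichain; every subset of $\mu$ in the extension is the value of a nice name. (5) \emph{$\Delta$-system lemma:} if $\kappa^{<\kappa}=\kappa$, then among any $\kappa^+$ sets of size $<\kappa$ there are $\kappa^+$ whose pairwise intersections equal a fixed set, the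 root.

\section{The method in its smallest cases}\label{sec:idea}

From now on $\lambda=\lambda^{<\lambda}>\omega$, $\kappa=\lambda^+=2^\lambda$ and $2^\kappa=\kappa^+$ in the ground model $V$. Then $\lambda$ is regular and $\kappa^{<\kappa}=\kappa^\lambda=\kappa$. Let
\[
S=\{\delta<\kappa:\mathrm{cf}\,\delta=\lambda\},\qquad D=\bigcup_{\delta\in S}2^\delta\times2^\delta,
\]
so $|D|=\kappa$. The \emph{length} of a pair in $2^\delta\times2^\delta$ is $\delta$, and $\mathrm{lh}\,t$ is the length of the sequence $t$.

\subsection{Trees as witnesses, and an obstacle}\label{sub:obstacle}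

A partial function $c:D\to2$ attaches to every $x\in2^\kappa$ the tree
\[
\mathcal T^c_x=\{t\in2^{<\kappa}:c(x{\restriction}\delta,t{\restriction}\delta)=1\text{ for all }\delta\in S,\ \delta\le\mathrm{lh}\,t\},
\]
where ``$c(s,t)=1$'' includes that $(s,t)\in\mathrm{dom}\,c$. We call $c(x{\restriction}\delta,t{\restriction}\delta)=1$ the \emph{requirement on $t$ at $\delta$}. A \emph{$\kappa$-branch} of $\mathcal T^c_x$ is a $z\in2^\kappa$ all of whose proper initial segments lie in $\mathcal T^c_x$; equivalently, $c(x{\restriction}\delta,z{\restriction}\delta)=1$ for all $\delta\in S$. The set of pairs $(x,z)$ with this property is closed, so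
\[
\{x\in2^\kappa:\mathcal T^c_x\text{ has a $\kappa$-branch}\}
\]
is $\Sigma^1_1$. The plan is to add $c$ generically, so that the trees have no $\kappa$-branches to begin with, and then, in $\kappa^+$ steps, to add a $\kappa$-branch to $\mathcal T^c_x$ for each $x$ that codes a non-isomorphic pair. Two things must be proved: that no other tree acquires a branch, and that a pair declared non-isomorphic at some stage stays non-isomorphic.

The second task would be easy if the later stages were $<\kappa$-closed. If $\mathbb Q$ is $<\kappa$-closed and $q\Vdash\dot F:M\cong M'$ for structures with domain $\kappa$, take a descending sequence $\langle q_\gamma:\gamma<\kappa\rangle$ below $q$ with $q_\gamma$ deciding $\dot F{\restriction}\gamma$ and $\dot F^{-1}{\restriction}\gamma$; the decided values assemble to an isomorphism in the ground model. But the same argument, applied to a name for a $\kappa$-branch of a tree $\mathcal T\subseteq2^{<\kappa}$, produces a $\kappa$-branch in the ground model. So a $<\kappa$-closed forcing cannot add a branch to a branchless tree. The later stages must add one kind of $\Sigma^1_1$ witness and no witness of another kind,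 and the proof has to use the shape of the models of $T$.

\subsection{One equivalence relation}\label{sub:oneE}

Let $\mathbb Q$ preserve cardinals $\le\kappa$ and let $r\Vdash\dot F:(\kappa,E)\cong(\kappa,E')$. Suppose that the ground model contains a bijection $f$ from the $E$-classes onto the $E'$-classes such that for each class $Y$ \emph{some} condition $r_Y\le r$ forces $\dot F[Y]=f(Y)$. Then $|Y|=|f(Y)|$ in the ground model, and the union of arbitrarily chosen bijections $Y\to f(Y)$ is an isomorphism. The conditions $r_Y$ may be pairwise incompatible. With a second relation $E_2\subseteq E_1$ one repeats the argument inside each $E_1$-class $Y$ below the condition $r_Y$. With $\omega$ relations one obtains conditions $r_{X_0}\ge r_{X_1}\ge\cdots$ along each branch, and by Example~\ref{ex:cores} one must still compare the cores; for that one needs a lower bound of this $\omega$-sequence. So two properties of the later stages suffice: the existence of such bijections $f$ (\emph{matching}, Lemma~\ref{lem:match}) and $\sigma$-closure (Lemma~\ref{lem:sigma}). Requirements are imposed only at ordinals of cofinality $\lambda>\omega$ in order to have $\sigma$-closure.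

\subsection{One branch}\label{sub:onebranch}

Let $\mathbb P_0$ be the set of partial functions $c:D\to2$ of size $\le\lambda$, ordered by extension. Fix $x_0\in2^\kappa$ in $V$, and consider pairs $(c,t)$ with $c\in\mathbb P_0$ and $t\in\mathcal T^c_{x_0}$, ordered by extension in both coordinates. Call $(c,t)$ good if all pairs in $\mathrm{dom}\,c$ have length $\le\mathrm{lh}\,t$. Grant for the moment that good conditions with long $t$ are dense and that no short sequences are added (Lemma~\ref{lem:dist}). Let $\langle(c_\nu,t_\nu):\nu<\lambda\rangle$ be a descending sequence of good conditions with strictly increasing lengths, let $c=\bigcup c_\nu$, $t=\bigcup t_\nu$ and $\delta=\mathrm{lh}\,t\in S$. No pair of length $\delta$ is in $\mathrm{dom}\,c$. Three things follow.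

\emph{The branch survives.} The pair $(x_0{\restriction}\delta,t)$ is free, so $(c\cup\{((x_0{\restriction}\delta,t),1)\},t)$ is a lower bound.

\emph{Other branches die.} Let $x\ne x_0$ and let $\dot z$ be a name for an element of $2^\kappa$. Choose the sequence so that $\mathrm{lh}\,t_0$ lies above a point where $x$ and $x_0$ differ and $(c_{\nu+1},t_{\nu+1})$ decides $\dot z{\restriction}\mathrm{lh}\,t_\nu$. Let $w$ be the decided value of $\dot z{\restriction}\delta$. The pair $(x{\restriction}\delta,w)$ is free and differs from $(x_0{\restriction}\delta,t)$, so the lower bound can give it the value $0$, and then $\dot z$ is not a branch of the tree of $x$.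

\emph{The view after $c$ has been added.} Over the extension by $\mathbb P_0$, with generic function $c_G$, what remains is to force with the tree $\mathcal T^{c_G}_{x_0}$. A chain of length $<\lambda$ has its union in the tree, but a chain of length $\lambda$ may run into the value $0$. To find chains of length $\lambda$ that survive, return to $V$. A condition $a\in\mathbb P_0$ has fixed $c_G$ on at most $\lambda$ pairs of length $\delta$; list their second coordinates as $\langle w_\nu:\nu<\lambda\rangle$. If the chain is built so that $t_{\nu+1}$ extends $t_\nu$ followed by the bit $1-w_\nu(\mathrm{lh}\,t_\nu)$, then $t$ differs from every $w_\nu$, the pair $(x_0{\restriction}\delta,t)$ is not in $\mathrm{dom}\,a$, and an extension of $a$ puts $t$ into the tree. This diagonalization, carried out over a small elementary submodel, is the core of Lemma~\ref{lem:capture}, from which matching follows.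

\section{The forcing}\label{sec:forcing}

In the general case the elements $x_i$ whose trees receive branches are not in $V$; each is given by a name for the forcing built so far. We do not use an ordinary iteration. A condition consists of a single approximation to $c$ and of actual sequences $t(i)$ at up to $\lambda$ coordinates, so that at a limit the values of $c$ needed by all coordinates can be supplied at once.

\begin{definition}\label{def:P}
By recursion on $j\le\kappa^+$ define $\mathbb P_j$, given $\mathbb P_i$-names $\dot x_i$ for elements of $2^\kappa$ for $i<j$. A condition is a pair $p=(c_p,t_p)$ such that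
\begin{itemize}
\item $c_p$ is a partial function $D\to2$ with $|c_p|\le\lambda$;
\item $t_p$ is a function with $\mathrm{dom}\,t_p\subseteq j$, $|\mathrm{dom}\,t_p|\le\lambda$ and values in $2^{<\kappa}$;
\item for $i\in\mathrm{dom}\,t_p$, the pair $p{\restriction}i=(c_p,t_p{\restriction}i)$ is in $\mathbb P_i$ and forces $t_p(i)\in\mathcal T_{\dot x_i}$.
\end{itemize}
Here $\mathcal T_x=\mathcal T^{c_G}_x$ with $c_G=\bigcup_{p\in G}c_p$. Put $q\le p$ if $c_q\supseteq c_p$, $\mathrm{dom}\,t_q\supseteq\mathrm{dom}\,t_p$ and $t_q(i)\supseteq t_p(i)$ for $i\in\mathrm{dom}\,t_p$. Let $\mathbb P=\mathbb P_{\kappa^+}$.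
\end{definition}

The names $\dot x_i$ are chosen in Section~\ref{sec:proofs}. Everything in Sections~\ref{sec:forcing} and~\ref{sec:quot} holds for an arbitrary choice. It is immediate from the definition that $\mathbb P_i\subseteq\mathbb P_j$ and $p{\restriction}i\in\mathbb P_i$ for $i\le j$ and $p\in\mathbb P_j$, and that a coordinate $i$ can always be added to $\mathrm{dom}\,t_p$ with value $\emptyset$. To check that a pair $p=(c,t)$ of the right size is a condition, we show by induction on $k$ that $p{\restriction}k\in\mathbb P_k$; the only thing to verify is that for $k\in\mathrm{dom}\,t$ the condition $p{\restriction}k$ forces the requirements on $t(k)$, and this usually holds because $p{\restriction}k$ extends a condition known to force them.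

\begin{lemma}\label{lem:basic}
Let $i\le j\le\kappa^+$.
\begin{enumerate}
\item[(a)] If $p\in\mathbb P_j$ and $c'\supseteq c_p$ is a partial function $D\to2$ of size $\le\lambda$, then $(c',t_p)\in\mathbb P_j$. Hence $c_G$ is total on $D$.
\item[(b)] If $p\in\mathbb P_j$, $a\in\mathbb P_i$ and $a\le p{\restriction}i$, then $a\wedge p=(c_a,\,t_a\cup t_p{\restriction}[i,j))$ is in $\mathbb P_j$, it is the greatest lower bound of $a$ and $p$, and $(a\wedge p){\restriction}i=a$. If $G$ is $\mathbb P_j$-generic, then $G_i=G\cap\mathbb P_i=\{p{\restriction}i:p\in G\}$ is $\mathbb P_i$-generic and $c_{G_i}=c_G$.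
\item[(c)] A descending sequence $\langle p_\nu:\nu<\theta\rangle$ in $\mathbb P_j$ of limit length $\theta<\lambda$ has a greatest lower bound, namely the coordinatewise union.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Inductively $(c',t_p{\restriction}k)\le p{\restriction}k$.

(b) Inductively $(a\wedge p){\restriction}k\le p{\restriction}k$ for $k\in[i,j)$. Any common extension of $a$ and $p$ extends $a\wedge p$ by the definition of the order. If $A\subseteq\mathbb P_i$ is dense, the set of $q\in\mathbb P_j$ with $q{\restriction}i$ below an element of $A$ is dense: given $p$, take $a\in A$ below $p{\restriction}i$ and use $a\wedge p$. Since $p\le p{\restriction}i$ and restriction preserves the order, the statements about $G_i$ follow.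

(c) Let $p$ be the union and $k\in\mathrm{dom}\,t_p$. Inductively $p{\restriction}k$ is below every $p_\nu{\restriction}k$. If $t_p(k)=t_{p_\nu}(k)$ for some $\nu$, we are done. Otherwise $\mathrm{lh}\,t_p(k)$ has cofinality $<\lambda$, so it is not in $S$, and each requirement at a smaller $\delta$ is forced by some $p_\nu{\restriction}k$.
\end{proof}

By (b), a statement forced by $p{\restriction}k$ over $\mathbb P_k$ about $\dot x_k$ and $c_G$ is forced by $p$ over $\mathbb P_j$.

Sequences of length $\lambda$ are the difficulty. At the limit, coordinate $k$ needs the value $1$ at the pair $(x_k{\restriction}\delta,t(k))$. So the pair must be known, and it must be free. Good conditions guarantee both.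

\begin{definition}
For $p\in\mathbb P_j$ and $\gamma<\kappa$, the pair $(p,\gamma)$ is \emph{good} if all pairs in $\mathrm{dom}\,c_p$ have length $\le\gamma$, and for every $k\in\mathrm{dom}\,t_p$ we have $\mathrm{lh}\,t_p(k)=\gamma$ and $p{\restriction}k\Vdash\dot x_k{\restriction}\gamma=s^p_k$ for some $s^p_k\in2^\gamma$. A \emph{good sequence} is a sequence $\langle(p_\nu,\gamma_\nu):\nu<\theta\rangle$ of good pairs, of limit length $\theta\le\lambda$, with $p_\nu$ descending and $\gamma_\nu$ strictly increasing.
\end{definition}

Goodness does not depend on the $j$ with $p\in\mathbb P_j$.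

\begin{lemma}\label{lem:limit}
Let $\langle(p_\nu,\gamma_\nu):\nu<\theta\rangle$ be a good sequence in $\mathbb P_j$, let $\delta=\sup_\nu\gamma_\nu$ and $d=\bigcup_\nu\mathrm{dom}\,t_{p_\nu}$, and for $k\in d$ let $t_k=\bigcup_\nu t_{p_\nu}(k)$ and $s_k=\bigcup_\nu s^{p_\nu}_k$, the unions taken over $\nu$ with $k\in\mathrm{dom}\,t_{p_\nu}$. Then $s_k,t_k\in2^\delta$. Put $c^*=\bigcup_\nu c_{p_\nu}$ if $\theta<\lambda$ and $c^*=\bigcup_\nu c_{p_\nu}\cup\{((s_k,t_k),1):k\in d\}$ if $\theta=\lambda$. Then $p^*=(c^*,\langle t_k:k\in d\rangle)$ is a condition in $\mathbb P_j$ below all $p_\nu$, and $(p^*,\delta)$ is good. If $\theta<\lambda$, then $p^*$ is the greatest lower bound.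
\end{lemma}

We call $(p^*,\delta)$ the \emph{limit} of the good sequence.

\begin{proof}
The $s^{p_\nu}_k$ cohere because $p_{\nu'}{\restriction}k\le p_\nu{\restriction}k$ for $\nu\le\nu'$. If $\theta=\lambda$, then $\delta\in S$, and $c^*$ is a function because $\bigcup_\nu c_{p_\nu}$ mentions only pairs of length $<\delta$. Let $k\in d$ and assume inductively that $p^*{\restriction}k\in\mathbb P_k$; it is below all $p_\nu{\restriction}k$. So it forces $\dot x_k{\restriction}\delta=s_k$, and it forces the requirement on $t_k$ at each $\delta'<\delta$ because $p_\nu{\restriction}k$ does for large $\nu$. If $\theta<\lambda$, then $\mathrm{cf}\,\delta=\mathrm{cf}\,\theta<\lambda$ and there is no requirement at $\delta$. If $\theta=\lambda$, the requirement at $\delta$ holds as $c^*(s_k,t_k)=1$. This also verifies goodness, and the last sentence is Lemma~\ref{lem:basic}(c).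
\end{proof}

\begin{lemma}\label{lem:dist}
For $p\in\mathbb P_j$ and $\gamma_0<\kappa$ there are $q\le p$ in $\mathbb P_j$ and $\gamma\ge\gamma_0$ with $(q,\gamma)$ good. Consequently the intersection of $\lambda$ open dense subsets of $\mathbb P_j$ is dense, and $\mathbb P_j$ adds no sequences of length $<\kappa$ of elements of $V$.
\end{lemma}

\begin{proof}
For the consequence, let $A_\nu$ ($\nu<\lambda$) be open dense and $p\in\mathbb P_j$. Build a good sequence of length $\lambda$ below $p$ with $p_{\nu+1}\in A_\nu$: extend $p_\nu$ into $A_\nu$ and then to a good pair with $\gamma_{\nu+1}>\gamma_\nu$, and take limits at limit stages. The limit of the whole sequence lies in every $A_\nu$.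

We prove the first statement by induction on $j$. For $j=0$, let $\gamma\ge\gamma_0$ bound the lengths of the at most $\lambda$ pairs in $\mathrm{dom}\,c_p$.

\emph{Successor step $j=i+1$.} We may assume $i\in\mathrm{dom}\,t_p$. Let $\rho=\mathrm{lh}\,t_p(i)$. We must decide $\dot x_i$ up to the height of a good condition in $\mathbb P_i$, which takes $\omega$ steps of catching up, and then lengthen $t_p(i)$ without meeting a pair on which $c$ is already defined. By the inductive hypothesis and its consequence for $\mathbb P_i$ there is a good sequence $\langle(q_n,\gamma'_n):n<\omega\rangle$ in $\mathbb P_i$ with $q_0\le p{\restriction}i$, $\gamma'_0\ge\max(\gamma_0,\rho+\lambda)$, and $q_{n+1}$ deciding $\dot x_i{\restriction}\gamma'_n$. Let $(q_\omega,\gamma)$ be its limit. Then $q_\omega\Vdash\dot x_i{\restriction}\gamma=s$ for some $s$.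

For each pair in $\mathrm{dom}\,c_{q_\omega}$ there is at most one $u\in2^\lambda$ such that the second coordinate of the pair extends $t_p(i)^\frown u$. As $2^\lambda>\lambda$, there is $u\in2^\lambda$ for which no such pair exists. Let $t'\in2^\gamma$ be $t_p(i)^\frown u$ followed by zeros. If $\delta\in S$ and $\rho<\delta\le\gamma$, write $\delta=\rho+\beta$; then $\mathrm{cf}\,\beta=\lambda$, so $\delta\ge\rho+\lambda$, the sequence $t'{\restriction}\delta$ extends $t_p(i)^\frown u$, and $(s{\restriction}\delta,t'{\restriction}\delta)\notin\mathrm{dom}\,c_{q_\omega}$. Let $c'$ extend $c_{q_\omega}$ by the value $1$ at these at most $\lambda$ pairs, and let $q=(c',t_{q_\omega}\cup\{(i,t')\})$. The condition $q{\restriction}i=(c',t_{q_\omega})\le q_\omega$ forces the requirements on $t'$ at $\delta\le\rho$ because $p{\restriction}i$ does, and those at $\delta>\rho$ by the choice of $c'$. So $q\in\mathbb P_j$, $q\le p$, and $(q,\gamma)$ is good.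

\emph{Limit step.} If $\mathrm{cf}\,j>\lambda$, then $p\in\mathbb P_i$ for some $i<j$. Otherwise let $\langle j_\nu:\nu<\mathrm{cf}\,j\rangle$ be increasing, continuous and cofinal in $j$. Build a good sequence $\langle(q_\nu,\gamma'_\nu):\nu<\mathrm{cf}\,j\rangle$ with $q_\nu\in\mathbb P_{j_\nu}$, $q_\nu\le p{\restriction}j_\nu$ and $\gamma'_0\ge\gamma_0$. At a successor, apply the inductive hypothesis in $\mathbb P_{j_{\nu+1}}$ to $q_\nu\wedge(p{\restriction}j_{\nu+1})$. At a limit $\nu$ take the limit of the sequence so far; it is below $p{\restriction}j_{\nu'}$ for all $\nu'<\nu$, hence below $p{\restriction}j_\nu$ by continuity. The limit of the whole sequence is as required.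
\end{proof}

In particular $2^{<\kappa}$ and $S$ are the same in $V$ and in all extensions considered, $x{\restriction}\delta\in V$ for every $x\in2^\kappa$ in these extensions, and $\mathcal T_{x_i}$ is the same tree in $V[G_i]$ and in $V[G]$.

\begin{lemma}\label{lem:cc}
$|\mathbb P_j|\le\kappa$ for $j<\kappa^+$. The forcing $\mathbb P$ has size at most $\kappa^+$ and the $\kappa^+$-c.c. If $G$ is $\mathbb P$-generic, every subset of $\kappa$ in $V[G]$ is the value of a nice $\mathbb P_j$-name for some $j<\kappa^+$.
\end{lemma}

\begin{proof}
The first bound follows from $\kappa^\lambda=\kappa$, and $\mathbb P=\bigcup_{j<\kappa^+}\mathbb P_j$ since supports are bounded. Given $\kappa^+$ conditions, pass to $\kappa^+$ of them such that the sets $\mathrm{dom}\,t_p$ form a $\Delta$-system with root $e$ (or are all equal to one set $e$). There are at most $\kappa$ possibilities for $(c_p,t_p{\restriction}e)$, so two conditions $p\ne q$ agree on it. Then $(c_p,t_p\cup t_q)$ is a condition below both, since inductively its restriction to $k$ is below $p{\restriction}k$ and $q{\restriction}k$. A nice $\mathbb P$-name for a subset of $\kappa$ involves at most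 $\kappa$ conditions. They lie in some $\mathbb P_j$, and conditions incompatible in $\mathbb P$ are incompatible in $\mathbb P_j$.
\end{proof}

\begin{corollary}\label{cor:pres}
The forcing $\mathbb P$ preserves all cardinals, $\kappa^{<\kappa}=\kappa$ and the values $2^\mu$; in particular it preserves GCH.
\end{corollary}

\begin{proof}
Cardinals $\le\kappa$, the value $\kappa^{<\kappa}$ and the values $2^\mu$ for $\mu<\kappa$ are preserved by Lemma~\ref{lem:dist}, and cardinals $\ge\kappa^+$ by Lemma~\ref{lem:cc}. There are at most $(\kappa^+)^\kappa=\kappa^+$ antichains, so for $\mu\ge\kappa$ there are at most $(\kappa^+)^\mu=(2^\kappa)^\mu=2^\mu$ nice names for subsets of $\mu$, computed in $V$.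
\end{proof}

We now show that exactly the intended trees have branches. Write $x_i=\dot x_i^{G}$.

\begin{lemma}\label{lem:branch}
Let $j\le\kappa^+$ and let $G$ be $\mathbb P_j$-generic. In $V[G]$, for $x\in2^\kappa$, the tree $\mathcal T_x$ has a $\kappa$-branch if and only if $x=x_i$ for some $i<j$.
\end{lemma}

\begin{proof}
For $i<j$ let $z=\bigcup\{t_p(i):p\in G,\ i\in\mathrm{dom}\,t_p\}$. For each $\gamma<\kappa$ the conditions with $i\in\mathrm{dom}\,t_p$ and $\mathrm{lh}\,t_p(i)\ge\gamma$ are dense: add $i$ to the domain and apply Lemma~\ref{lem:dist}. So $z\in2^\kappa$, and $z$ is a $\kappa$-branch of $\mathcal T_{x_i}$.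

Conversely, suppose $p$ forces that $\dot z$ is a $\kappa$-branch of $\mathcal T_{\dot x}$ and $\dot x\ne\dot x_k$ for all $k<j$. Build a good sequence of length $\lambda$ below $p$, taking limits at limit stages, such that $p_{\nu+1}$ decides $\dot x{\restriction}\gamma_\nu$, $\dot z{\restriction}\gamma_\nu$ and, for every $k\in\mathrm{dom}\,t_{p_\nu}$, the least $\zeta_k$ with $\dot x(\zeta_k)\ne\dot x_k(\zeta_k)$, and such that $\gamma_{\nu+1}>\zeta_k$ for these $k$. This is possible by Lemma~\ref{lem:dist}, as there are at most $\lambda$ such $k$. Let $(p^*,\delta)$, $d$, $s_k$, $t_k$ be as in Lemma~\ref{lem:limit}; here $\delta\in S$. Let $s,w\in2^\delta$ be the values of $\dot x{\restriction}\delta$ and $\dot z{\restriction}\delta$ decided by $p^*$. For $k\in d$ we have $\zeta_k<\delta$ and $p^*\Vdash\dot x_k{\restriction}\delta=s_k$, so $s\ne s_k$. The only pairs of length $\delta$ in $\mathrm{dom}\,c_{p^*}$ are the $(s_k,t_k)$, so $(s,w)\notin\mathrm{dom}\,c_{p^*}$. By Lemma~\ref{lem:basic}(a), adding $((s,w),0)$ to $c_{p^*}$ gives a condition below $p$, and it forces $\dot z{\restriction}\delta\notin\mathcal T_{\dot x}$, a contradiction.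
\end{proof}

Thus, if $x_i\ne x_k$ for all $k<i$, the tree $\mathcal T_{x_i}$ has no $\kappa$-branch in $V[G_i]$ and has one in $V[G_{i+1}]$. By Section~\ref{sub:obstacle} the passage from $V[G_i]$ to the final model is then not a $<\kappa$-closed extension, and we have to see how much closure is left.

\section{The quotient adds no isomorphisms}\label{sec:quot}

Fix $i<\kappa^+$ and a $\mathbb P_i$-generic filter $G_i$. Let $V_i=V[G_i]$ and let
\[
\mathbb Q=\{p\in\mathbb P:p{\restriction}i\in G_i\}\in V_i,
\]
with the order of $\mathbb P$ and canonical $\mathbb P_i$-name $\dot{\mathbb Q}$.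

\subsection{Forcing with the quotient}

\begin{lemma}\label{lem:quot}
\begin{enumerate}
\item[(a)] If $G$ is $\mathbb P$-generic over $V$ and $G\cap\mathbb P_i=G_i$, then $G$ is $\mathbb Q$-generic over $V_i$.
\item[(b)] If $H$ is $\mathbb Q$-generic over $V_i$, then $H$ is $\mathbb P$-generic over $V$, $H\cap\mathbb P_i=G_i$, and $V_i[H]=V[H]$.
\item[(c)] $\mathbb P$-names and $\mathbb Q$-names can be used interchangeably in $V_i$. For $r\in\mathbb P$, $a\in\mathbb P_i$ with $a\le r{\restriction}i$, and a formula $\varphi$ with $\mathbb P$-names,
\[
a\Vdash_{\mathbb P_i}\text{``}r\in\dot{\mathbb Q}\text{ and }r\Vdash_{\dot{\mathbb Q}}\varphi\text{''}\iff a\wedge r\Vdash_{\mathbb P}\varphi.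
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $G$ is a filter contained in $\mathbb Q$. Let $A=\dot A^{G_i}$ be dense in $\mathbb Q$ and let $a\in G_i$ force this. Let $A'$ be the set of $p\in\mathbb P$ for which there is $q\ge p$ with $p{\restriction}i\Vdash q\in\dot A$. It is dense below $a$: if $p\le a$, then $p{\restriction}i$ forces $p\in\dot{\mathbb Q}$, so there are $a'\le p{\restriction}i$ and $q\le p$ with $a'\Vdash q\in\dot A$. As $a'$ forces $q{\restriction}i\in\dot G_i$, we may extend $a'$ so that $a'\le q{\restriction}i$, and then $a'\wedge q\in A'$ is below $p$. So $G$ contains some $p\in A'$, hence its $q$, and $q\in A$.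

(b) $H$ is upward closed in $\mathbb P$, because $\mathbb Q$ is. Let $A\in V$ be dense in $\mathbb P$ and $r\in\mathbb Q$. The set $\{q{\restriction}i:q\in A,\ q\le r\}$ is dense below $r{\restriction}i$ (given $b\le r{\restriction}i$, extend $b\wedge r$ into $A$), so it meets $G_i$. Thus $A\cap\mathbb Q$ is dense in $\mathbb Q$ and $H$ meets $A$. We have $H\cap\mathbb P_i\subseteq\mathbb Q\cap\mathbb P_i=G_i$. For $a\in G_i$ the set of $r\in\mathbb Q$ below $a$ is dense in $\mathbb Q$: given $r$, take $b\in G_i$ below $a$ and $r{\restriction}i$, and use $b\wedge r$. So $G_i\subseteq H$. Finally $G_i=H\cap\mathbb P_i\in V[H]$ gives $V_i[H]=V[H]$.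

(c) Deleting hereditarily from a $\mathbb P$-name all pairs whose condition is not in $\mathbb Q$ gives a $\mathbb Q$-name with the same value at every $H\subseteq\mathbb Q$. Conversely, if $\dot\sigma$ is a $\mathbb P_i$-name for a $\mathbb Q$-name, the maximum principle gives a $\mathbb P$-name that is forced to equal the value at $\dot G$ of the name $\dot\sigma^{\dot G\cap\mathbb P_i}$; by (b) it has the right value in every $V_i[H]$. The equivalence follows from (a) and (b), because a $\mathbb P$-generic filter contains $a\wedge r$ if and only if it contains $a$ and $r$.
\end{proof}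

\begin{lemma}\label{lem:sigma}
In $V_i$, the forcing $\mathbb Q$ adds no sequences of length $<\kappa$ of elements of $V_i$, preserves cardinals $\le\kappa$, and is $\sigma$-closed.
\end{lemma}

\begin{proof}
Given a sequence of length $<\kappa$ of elements of $V_i$ in $V_i[H]=V[H]$, choose a $\mathbb P_i$-name for each term. The sequence of names is in $V$ by Lemma~\ref{lem:dist}, so the sequence of values is in $V_i$.

Let $\langle r_n:n<\omega\rangle\in V_i$ be descending in $\mathbb Q$. It lies in $V$, and since $\lambda>\omega$ its union $r_\omega$ is a condition by Lemma~\ref{lem:basic}(c); moreover $r_\omega{\restriction}i$ is the greatest lower bound of the $r_n{\restriction}i$. We need $r_\omega{\restriction}i\in G_i$. For each $n$ the set of $b\in\mathbb P_i$ that are below $r_n{\restriction}i$ or incompatible with it is open dense, so by Lemma~\ref{lem:dist} some $b\in G_i$ lies in all these sets. As $r_n{\restriction}i\in G_i$, we get $b\le r_n{\restriction}i$ for all $n$, hence $b\le r_\omega{\restriction}i$.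
\end{proof}

\subsection{Capturing}

Since $\mathbb Q$ adds no short sequences, below any condition one can decide $\dot f{\restriction}\alpha$ for a name $\dot f$ of a function $\kappa\to\kappa$. The next lemma says that for almost all $\alpha$ the decided value can be made to map $\alpha$ into $\alpha$. For a $<\kappa$-closed forcing one would take closure points along a descending $\kappa$-sequence. Here we climb to $\alpha$ in $\mathrm{cf}\,\alpha\le\lambda$ steps, and when $\alpha\in S$ we must arrive at pairs on which $c_G$ has the value $1$.

\begin{lemma}[Capturing]\label{lem:capture}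
In $V_i$ let $r\in\mathbb Q$ and $r\Vdash_{\mathbb Q}\dot f:\kappa\to\kappa$. Then the set of $\alpha<\kappa$ such that some $r''\le r$ in $\mathbb Q$ decides $\dot f{\restriction}\alpha$ and forces $\dot f[\alpha]\subseteq\alpha$ contains a club.
\end{lemma}

\begin{proof}
Suppose not, and take $\dot f$ to be a $\mathbb P$-name. Let $\dot Z$ be a $\mathbb P_i$-name for the set of $\alpha$ for which there is no such $r''$. There is $a_0\in G_i$ with $a_0\le r{\restriction}i$ forcing that $r\Vdash_{\dot{\mathbb Q}}\dot f:\kappa\to\kappa$ and that $\dot Z$ is stationary. By Lemma~\ref{lem:quot}(c), $a_0\wedge r\Vdash_{\mathbb P}\dot f:\kappa\to\kappa$. We find $\alpha$ and $a_1\le a_0$ forcing $\alpha\in\dot Z$, and then an extension of $a_1$ forcing $\alpha\notin\dot Z$.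

\emph{Step 1: a condition that is generic over a small model.} The sequence climbing to $\alpha$ will be built in $V$, but its restrictions to $i$ have to end up in the $\mathbb P_i$-generic filter. So we want one condition $a_1$ that determines a generic filter over a model in which the construction takes place.

In $V$ fix a large regular $\chi$ and a continuous $\subseteq$-increasing chain $\langle N_\alpha:\alpha<\kappa\rangle$ of elementary submodels of $H(\chi)$ of size $\lambda$ such that $\lambda+1\subseteq N_0$; the parameters $i$, $\kappa$, $\mathbb P_i$, $\mathbb P$, $\langle\dot x_k:k<\kappa^+\rangle$, $a_0$, $r$, $\dot f$ are in $N_0$; $\alpha\in N_{\alpha+1}$; and $N_{\alpha+1}$ is closed under sequences of length $<\lambda$. The last property is obtained by closing off in $\lambda$ steps, and the size stays $\lambda$ because $\lambda^{<\lambda}=\lambda$. For limit $\alpha$ we have $\alpha\subseteq N_\alpha$. In $V_i$ the sets $N_\alpha[G_i]=\{\tau^{G_i}:\tau\in N_\alpha\text{ a }\mathbb P_i\text{-name}\}$ have size $\le\lambda$, form a continuous increasing chain, and contain $N_\alpha$. So the limit ordinals $\alpha$ with $\sup(N_\beta[G_i]\cap\kappa)<\alpha$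 for all $\beta<\alpha$ form a club, and for them
\[
\alpha\subseteq N_\alpha\cap\kappa\subseteq N_\alpha[G_i]\cap\kappa\subseteq\alpha.
\]
Hence there are a limit $\alpha$ with $N_\alpha\cap\kappa=\alpha$ and $a_1\le a_0$ in $\mathbb P_i$ forcing $\alpha\in\dot Z$ and $N_\alpha[\dot G_i]\cap\kappa=\alpha$. Write $N=N_\alpha$. By Lemma~\ref{lem:dist} we may extend $a_1$ so that each $b\in\mathbb P_i\cap N$ is either above $a_1$ or incompatible with it. Let $g=\{b\in\mathbb P_i\cap N:a_1\le b\}$. Then $a_0\in g$ and $a_1\Vdash\dot G_i\cap N=g$.

The set $g$ meets every dense $A\subseteq\mathbb P_i$ with $A\in N$. Indeed, since $|\mathbb P_i|\le\kappa$ there is a surjection $e:\kappa\to\mathbb P_i$ in $N$, and $N$ contains a name for the least $\zeta$ with $e(\zeta)\in A\cap\dot G_i$. In a generic extension by a filter $G'\ni a_1$ this $\zeta$ is in $N[G']\cap\kappa=\alpha\subseteq N$, so $e(\zeta)\in A\cap G'\cap N=A\cap g$.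

\emph{Step 2: the sequence.} Work in $V$. Let $\mu=\mathrm{cf}\,\alpha\le\lambda$ and let $\langle\alpha_\nu:\nu<\mu\rangle$ be increasing and cofinal in $\alpha$. The condition $a_1$ is not in $N$ and may have defined $c$ on pairs of length $\alpha$. Let
\[
B=\{w\in2^\alpha:(s,w)\in\mathrm{dom}\,c_{a_1}\text{ for some }s\},
\]
so $|B|\le\lambda$, and $B=\emptyset$ if $\mu<\lambda$. If $B\ne\emptyset$, let $\langle w_\nu:\nu<\lambda\rangle$ list $B$ with each element occurring cofinally often. We build a descending sequence $\langle r_\nu:\nu<\mu\rangle$ in $\mathbb P\cap N$ with $r_\nu{\restriction}i\in g$ and $r_0=a_0\wedge r$, and for $\nu\ge1$ strictly increasing ordinals $\gamma_\nu<\alpha$ with $(r_\nu,\gamma_\nu)$ good.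

\emph{Successor stage.} If $B\ne\emptyset$ and $\nu\ge1$, let $r'_\nu$ be obtained from $r_\nu$ by appending the bit $1-w_\nu(\gamma_\nu)$ to $t_{r_\nu}(k)$ for every $k\in\mathrm{dom}\,t_{r_\nu}$ with $k\ge i$. This is a condition, since $\gamma_\nu+1\notin S$; it is in $N$, being defined from $r_\nu$, $i$ and one bit; and $r'_\nu{\restriction}i=r_\nu{\restriction}i$. Otherwise let $r'_\nu=r_\nu$. Let $A_\nu$ be the set of $b\in\mathbb P_i$ that are incompatible with $r'_\nu{\restriction}i$ or have the form $q{\restriction}i$ for a good pair $(q,\gamma)$ such that $q\le r'_\nu$, $q$ decides $\dot f{\restriction}\alpha_\nu$, $\gamma\ge\alpha_\nu$, and $\gamma>\gamma_\nu$ if $\nu\ge1$. The set $A_\nu$ is dense: if $b'$ is below both $b$ and $r'_\nu{\restriction}i$, extend $b'\wedge r'_\nu$ to decide $\dot f{\restriction}\alpha_\nu$ and then to a good pair. All parameters of $A_\nu$ are in $N$, so there is $b\in g\cap A_\nu$. It is compatible with $r'_\nu{\restriction}i$, since $a_1$ is below both. By elementarity there are $q,\gamma\in N$ as above with $q{\restriction}i=b$. Let $r_{\nu+1}=q$ and $\gamma_{\nu+1}=\gamma\in N\cap\kappa=\alpha$. The decided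 value of $\dot f{\restriction}\alpha_\nu$ is in $N$ and $\alpha_\nu\subseteq N$, so its range is contained in $N\cap\kappa=\alpha$.

\emph{Limit stage $\nu<\mu$.} Let $(r_\nu,\gamma_\nu)$ be the limit of the good sequence built so far; as $\nu<\lambda$, $r_\nu$ is the union. As $\nu<\mathrm{cf}\,\alpha$, we have $\gamma_\nu<\alpha$, and all earlier conditions lie in one $N_\beta$ with $\beta<\alpha$. Since $N_{\beta+1}$ is closed under sequences of length $<\lambda$, we get $r_\nu\in N_{\beta+1}\subseteq N$. Finally $a_1\le r_{\nu'}{\restriction}i$ for all $\nu'<\nu$, so $a_1\le r_\nu{\restriction}i$ and $r_\nu{\restriction}i\in g$.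

\emph{Step 3: the lower bound.} We have $\sup_\nu\gamma_\nu=\alpha$, and any lower bound of the $r_\nu$ in $\mathbb P$ is below $r$ and decides $\dot f{\restriction}\alpha$ with range contained in $\alpha$. So it suffices to find a lower bound $r^*$ and $a_2\le a_1$ with $a_2\le r^*{\restriction}i$: then $a_2$ forces $r^*\in\dot{\mathbb Q}$ and, by Lemma~\ref{lem:quot}(c), $\alpha\notin\dot Z$, a contradiction.

If $\mu<\lambda$, let $r^*$ be the union of the $r_\nu$, a condition by Lemma~\ref{lem:basic}(c), and let $a_2=a_1$.

Let $\mu=\lambda$, and let $d$ and $s_k,t_k\in2^\alpha$ be as in Lemma~\ref{lem:limit} for $\langle(r_\nu,\gamma_\nu):1\le\nu<\lambda\rangle$. The limit provided by that lemma need not be compatible with $a_1$, so we build a lower bound over $a_1$. For $k\in d\setminus i$ and $w\in B$ there is $\nu\ge1$ with $w=w_\nu$ and $k\in\mathrm{dom}\,t_{r_\nu}$; then $t_k(\gamma_\nu)=1-w(\gamma_\nu)$, so $t_k\ne w$. Hence $(s_k,t_k)\notin\mathrm{dom}\,c_{a_1}$ for $k\in d\setminus i$, and we may put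
\[
a_2=\bigl(c_{a_1}\cup\{((s_k,t_k),1):k\in d\setminus i\},\ t_{a_1}\bigr),\qquad
r^*=\bigl(c_{a_2},\ t_{a_1}\cup\langle t_k:k\in d\setminus i\rangle\bigr).
\]
By Lemma~\ref{lem:basic}(a), $a_2\in\mathbb P_i$ and $a_2\le a_1$. By induction on $k\ge i$, $r^*{\restriction}k$ is a condition below all $r_\nu{\restriction}k$. For $k=i$ we have $r^*{\restriction}i=a_2\le a_1\le r_\nu{\restriction}i$; in particular $c_{r^*}\supseteq c_{r_\nu}$. For $k\in d\setminus i$, the condition $r^*{\restriction}k$ forces $\dot x_k{\restriction}\alpha=s_k$, the requirements on $t_k$ below $\alpha$ are forced by the $r_\nu{\restriction}k$, and the requirement at $\alpha$ holds since $c_{r^*}(s_k,t_k)=1$. So $r^*$ and $a_2$ are as needed.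
\end{proof}

\subsection{Matching}

Capturing lets us cut $\kappa$ into intervals that a generic bijection can be made to respect, using a separate condition for each interval.

\begin{lemma}[Matching]\label{lem:match}
In $V_i$ let $|I|,|J|\le\kappa$, $r\in\mathbb Q$, and let $r$ force that $\dot f:I\to J$ is a bijection. Then there is a bijection $f:I\to J$ in $V_i$ such that for every $u\in I$ some $r'\le r$ in $\mathbb Q$ forces $\dot f(u)=f(u)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sigma}, $|I|=|J|$, and if this cardinal is $<\kappa$, then some $r'\le r$ decides all of $\dot f$. So assume $I=J=\kappa$. Say that $q$ \emph{closes} $\alpha$ if $q$ decides $\dot f{\restriction}\alpha$ to be a permutation of $\alpha$. Let $\dot h(\omega\beta+2n)=\dot f(\omega\beta+n)$ and $\dot h(\omega\beta+2n+1)=\dot f^{-1}(\omega\beta+n)$. If $\alpha$ is a limit ordinal and $q\le r$ decides $\dot h{\restriction}\alpha$ with range in $\alpha$, then $q$ decides $\dot f{\restriction}\alpha$ and $\dot f^{-1}{\restriction}\alpha$ with ranges in $\alpha$, so $q$ closes $\alpha$. By Lemma~\ref{lem:capture}, for every $r'\le r$ in $\mathbb Q$ there is a club $C(r')$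 of ordinals closed by some condition below $r'$.

For $\alpha\in C(r)$ fix $r_\alpha\le r$ closing $\alpha$. The set of $\beta\in C(r)$ such that $\beta\in C(r_\alpha)$ for all $\alpha\in C(r)\cap\beta$ is a diagonal intersection of clubs, hence a club; let $\langle\alpha_\nu:\nu<\kappa\rangle$ be its increasing continuous enumeration. For each $\nu$ there is $q_\nu\le r_{\alpha_\nu}$ closing $\alpha_{\nu+1}$. It also closes $\alpha_\nu$, so it decides $\dot f$ on $[\alpha_\nu,\alpha_{\nu+1})$ to be a permutation of this interval. By continuity these intervals and $\alpha_0$ partition $\kappa$. Let $f$ be given by $q_\nu$ on $[\alpha_\nu,\alpha_{\nu+1})$ and by $r_{\alpha_0}$ on $\alpha_0$.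
\end{proof}

\subsection{Isomorphisms and stationary sets}

Let $G$ be $\mathbb P$-generic over $V$ with $G\cap\mathbb P_i=G_i$, and let $W=V[G]$. By Lemma~\ref{lem:quot}(a), $W$ is a $\mathbb Q$-generic extension of $V_i$.

\begin{proposition}\label{prop:noiso}
Let $M,M'\in V_i$ be members of $\mathcal R^+$. If $M\cong M'$ in $W$, then $M\cong M'$ in $V_i$.
\end{proposition}

\begin{proof}
Work in $V_i$, and let $r_0\in\mathbb Q$ force $\dot F:M\cong M'$. By recursion on the level we choose, for each node $X$ of $M$, a node $\Psi(X)$ of $M'$ of the same level and a condition $r_X\in\mathbb Q$ forcing $\dot F[X]=\Psi(X)$, such that $r_Y\le r_X$ for children $Y$ of $X$ and $\Psi$ maps the children of $X$ bijectively onto the children of $\Psi(X)$. At the root use $r_0$. Given $X$, the condition $r_X$ forces that $\dot F$ induces a bijection from the children of $X$ onto the children of $\Psi(X)$, and these are sets of size $\le\kappa$ in $V_i$. Let $f$ be given by Lemma~\ref{lem:match} for this bijection and $r_X$. For a child $Y$ put $\Psi(Y)=f(Y)$ and choose $r_Y\le r_X$ forcing $\dot F[Y]=f(Y)$. Then $\Psi$ is a bijection on each level and induces a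 bijection between the branches of $M$ and those of $M'$.

Let $\bar X=\langle X_n:n<\omega\rangle$ be a branch of $M$ with core $K$, and let $K'=\bigcap_n\Psi(X_n)$. By Lemma~\ref{lem:sigma} the sequence $\langle r_{X_n}\rangle$ has a lower bound $r_{\bar X}\in\mathbb Q$, which forces $\dot F[K]=K'$. For a set $v\subseteq\omega\setminus\{0\}$ let $K_v$ be the set of $u\in K$ with $\{m:U_m(u)\}=v$, and define $K'_v\subseteq K'$ in the same way in $M'$. Then $r_{\bar X}$ forces $\dot F[K_v]=K'_v$, and as cardinals $\le\kappa$ are preserved, $|K_v|=|K'_v|$ in $V_i$. Choose a bijection $h_{\bar X}:K\to K'$ mapping each $K_v$ onto $K'_v$.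

The cores partition the domains, so $h=\bigcup_{\bar X}h_{\bar X}$ is a bijection from $M$ onto $M'$, and it preserves each $U_m$ in both directions. If $u$ lies in the node $X$ of level $n$, then $h(u)$ lies in $\Psi(X)$; since $\Psi$ is injective on level $n$, we get $uE_nu'\iff h(u)E_nh(u')$.
\end{proof}

The next lemma is needed only for Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:stat}
If $A\in V_i$ is a stationary subset of $\kappa$ in $V_i$, then $A$ is stationary in $W$.
\end{lemma}

\begin{proof}
Otherwise some $r\in\mathbb Q$ forces that $\dot C\subseteq\kappa$ is a club disjoint from $A$. Apply Lemma~\ref{lem:capture} to $\dot f(\gamma)=\min(\dot C\setminus(\gamma+1))$. There are a limit ordinal $\alpha\in A$ and $r''\le r$ forcing $\dot f[\alpha]\subseteq\alpha$. Then $r''$ forces that $\dot C\cap\alpha$ is unbounded in $\alpha$, so $\alpha\in\dot C\cap A$, a contradiction.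
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

It remains to choose the names $\dot x_i$. The argument uses little about isomorphism, so we state it for a general relation. Let $\varphi(\eta,\xi)$ be a formula of set theory with parameters in $V$, and for a generic extension $V'$ of $V$ let $\mathcal A^{V'}$ be the set of $(\eta,\xi)\in(\kappa^\kappa)^2\cap V'$ with $V'\models\varphi(\eta,\xi)$.

\begin{proposition}\label{prop:code}
Suppose there is a pair $(\eta^*,\xi^*)\in V$ such that, for every choice of the names $\dot x_i$, every $\mathbb P$-generic $G$ and every $i<\kappa^+$,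
\[
(\eta^*,\xi^*)\notin\mathcal A^{V[G_i]}\qquad\text{and}\qquad\mathcal A^{V[G_i]}=\mathcal A^{V[G]}\cap V[G_i].
\]
Then the names can be chosen so that $\mathbb P$ forces that $\mathcal A$ is $\Pi^1_1$.
\end{proposition}

\begin{proof}
For an infinite cardinal $\mu$ let $\Gamma:\mu\times\mu\to\mu$ be the G\"odel pairing, a bijection with $\max(\alpha,\beta)\le\Gamma(\alpha,\beta)$. With $\mu=\kappa$ put $\langle e,\alpha,\beta\rangle=\Gamma(\alpha,\Gamma(e,\beta))\ge\alpha$ for $e<2$. For $(\eta,\xi)\in(\kappa^\kappa)^2$ let $x(\eta,\xi)\in2^\kappa$ be the characteristic function of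
\[
\{\langle0,\alpha,\eta(\alpha)\rangle:\alpha<\kappa\}\cup\{\langle1,\alpha,\xi(\alpha)\rangle:\alpha<\kappa\}.
\]
The map $(\eta,\xi)\mapsto x(\eta,\xi)$ is injective, and $x(\eta,\xi){\restriction}\delta$ depends only on $\eta{\restriction}\delta$ and $\xi{\restriction}\delta$.

\emph{Bookkeeping.} As soon as $\mathbb P_j$ is defined, for $j<\kappa^+$, enumerate the nice $\mathbb P_j$-names for subsets of $\kappa$ as $\langle\tau^j_\zeta:\zeta<\kappa^+\rangle$; there are at most $2^\kappa=\kappa^+$ of them because $|\mathbb P_j|\le\kappa$. Given $i<\kappa^+$, write $i=\Gamma(j,\zeta)$ with the pairing on $\kappa^+$. Then $j\le i$, so $\tau^j_\zeta$ is available and is a $\mathbb P_i$-name. By the maximum principle let $\dot x_i$ be a $\mathbb P_i$-name for which the following is forced: if the characteristic function of $\tau^j_\zeta$ is $x(\eta,\xi)$ for a pair $(\eta,\xi)\notin\mathcal A^{V[\dot G_i]}$, then $\dot x_i=x(\eta,\xi)$; otherwise $\dot x_i=x(\eta^*,\xi^*)$.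

Let $G$ be $\mathbb P$-generic and $W=V[G]$. We claim that for $(\eta,\xi)\in W$,
\[
(\eta,\xi)\notin\mathcal A^W\iff x(\eta,\xi)=x_i\text{ for some }i<\kappa^+.
\]
Let $(\eta,\xi)\notin\mathcal A^W$. By Lemma~\ref{lem:cc}, $x(\eta,\xi)$ is the characteristic function of the value of some $\tau^j_\zeta$. For $i=\Gamma(j,\zeta)$ the pair $(\eta,\xi)$ is in $V[G_i]$ and not in $\mathcal A^{V[G_i]}$, so $x_i=x(\eta,\xi)$. Conversely, every $x_i$ has the form $x(\eta',\xi')$ for a pair in $V[G_i]$ outside $\mathcal A^{V[G_i]}$, hence outside $\mathcal A^W$; if $x(\eta,\xi)=x_i$, then $(\eta,\xi)=(\eta',\xi')$ by injectivity.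

By Lemma~\ref{lem:branch}, $(\eta,\xi)\notin\mathcal A^W$ if and only if $\mathcal T_{x(\eta,\xi)}$ has a $\kappa$-branch. So in $W$ the complement of $\mathcal A^W$ is the projection of the set of $(\eta,\xi,z)\in(\kappa^\kappa)^3$ with $z\in2^\kappa$ and $c_G(x(\eta,\xi){\restriction}\delta,z{\restriction}\delta)=1$ for all $\delta\in S$. This set is closed, because the condition at $\delta$ depends only on $\eta{\restriction}\delta$, $\xi{\restriction}\delta$ and $z{\restriction}\delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix the coding bijection $\pi$ in $V$ and apply Proposition~\ref{prop:code} to $\mathcal A={\cong^\kappa_T}$. Whether $\eta$ codes a model of $T$ is absolute between $V$, $V[G_i]$ and $W=V[G]$, since it concerns first-order satisfaction in a fixed structure. Let $\eta^*\in V$ code a model of $T$ and let $\xi^*$ be constantly $0$; it codes empty relations, which do not form a model of $T$. So $(\eta^*,\xi^*)$ is never in $\cong^\kappa_T$. Let $(\eta,\xi)\in V[G_i]$. If not both of $\eta,\xi$ code models of $T$, membership in $\cong^\kappa_T$ is absolute. If both do, an isomorphism in $V[G_i]$ remains one in $W$,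 and an isomorphism in $W$ yields one in $V[G_i]$ by Proposition~\ref{prop:noiso}, applied with all $U_n$ empty. So for a suitable choice of names $\mathbb P$ forces that $\cong^\kappa_T$ is $\Pi^1_1$, and it is $\Sigma^1_1$ by Lemma~\ref{lem:dst}(c). The remaining properties of $\mathbb P$ are Lemmas~\ref{lem:dist} and~\ref{lem:cc} and Corollary~\ref{cor:pres}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $e<\kappa$ and $\eta\in\kappa^\kappa$ let $e^\frown\eta$ take the value $e$ at $0$ and $\eta(\alpha)$ at $1+\alpha$, and let $\eta^-(\alpha)=\eta(1+\alpha)$. We use the first coordinate to run both tasks at once. Let $(\eta,\xi)\in\mathcal A$ if either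
\begin{enumerate}
\item[(a)] $\eta(0)=\xi(0)=0$ and $\eta^-,\xi^-$ code isomorphic members of $\mathcal R^+$, or
\item[(b)] $\eta(0)=1$ and $\{\alpha:\eta^-(\alpha)=1\}$ is nonstationary.
\end{enumerate}
The relation $\mathcal A$ is $\Sigma^1_1$ by Lemma~\ref{lem:dst}. For (a), the members of $\mathcal R^+$ are the models with domain $\kappa$ of a countable theory. For (b), the witness is the characteristic function $\zeta$ of a club disjoint from the set; that $\{\beta:\zeta(\beta)=1\}$ is unbounded, contains its limit points and misses the set is expressed with quantifiers over $\kappa$, so it is a $\kappa$-Borel condition.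

A pair with $\eta^*(0)=2$ is never in $\mathcal A$. Membership passes from $V[G_i]$ to $W$, since isomorphisms remain isomorphisms and clubs remain clubs. Let $(\eta,\xi)\in V[G_i]$ be outside $\mathcal A^{V[G_i]}$. If $\eta(0)=1$, the pair stays outside by Lemma~\ref{lem:stat}. If $\eta(0)=\xi(0)=0$ and both $\eta^-$ and $\xi^-$ code members of $\mathcal R^+$, it stays outside by Proposition~\ref{prop:noiso}. In all other cases it is outside for an absolute reason. By Proposition~\ref{prop:code}, $\mathcal A$ is $\Delta^1_1$ in $W$ for a suitable choice of names, and $\mathbb P$ has the required properties as before.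

Work in $W$. The set of pairs coding isomorphic members of $\mathcal R^+$ is the preimage of $\mathcal A$ under the continuous map $(\eta,\xi)\mapsto(0^\frown\eta,0^\frown\xi)$. The nonstationary ideal is the intersection of the closed set $2^\kappa$ with the preimage of $\mathcal A$ under $\eta\mapsto(1^\frown\eta,1^\frown\eta)$. Both are $\Delta^1_1$ by Lemma~\ref{lem:dst}(b). Let $T'$ be a complete theory of such structures and let $\mathrm{Mod}$ be the $\kappa$-Borel set of codes of its models. Then $\eta\cong^\kappa_{T'}\xi$ holds if and only if either both $\eta,\xi$ are in $\mathrm{Mod}$ and code isomorphic members of $\mathcal R^+$, or neither is in $\mathrm{Mod}$. So $\cong^\kappa_{T'}$ is $\Delta^1_1$. If $T'$ is formulated in the vocabulary $\{E_n:n\ge1\}$, as the $T_f$ are, compose with the map sending a code to the code of the expansion with all $U_n$ empty; it copies coordinates or sets them to $0$, so it is continuous, and it preserves isomorphism and non-isomorphism. The theories $T_f$ are complete, stable and unsuperstable by Proposition~\ref{prop:Tf}.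
\end{proof}

\begin{remark}[The hypotheses]\label{rem:hyp}
The equation $\kappa=\lambda^+$ makes every limit ordinal below $\kappa$ reachable in at most $\lambda$ steps, which is all the closure that Lemma~\ref{lem:limit} provides. The equation $2^\lambda=\kappa$ gives $|D|=\kappa$, $|\mathbb P_j|\le\kappa$ and the chain condition; the bound on $|\mathbb P_i|$ is also what turns $N[\dot G_i]\cap\kappa=\alpha$ into genericity over $N$ in Lemma~\ref{lem:capture}. The equation $\lambda^{<\lambda}=\lambda$ provides the closed models of size $\lambda$ in that lemma, and $2^\kappa=\kappa^+$ lets the bookkeeping finish in $\kappa^+$ steps. The inequality $\lambda>\omega$ gives $\sigma$-closure of the quotient: for $\lambda=\omega$ the union of an $\omega$-chain would have its length in $S$ and face a requirement, so the proofs of Lemma~\ref{lem:sigma} and Proposition~\ref{prop:noiso} break down.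
\end{remark}

\begin{remark}[The role of the theory]\label{rem:theory}
The shape of the models enters only in Proposition~\ref{prop:noiso}, where an isomorphism is glued from pieces forced by unrelated conditions, and compatibility is needed only along one branch at a time. Some such restriction is necessary. For the theory of dense linear orders without endpoints, which is unstable, the result quoted in the introduction says that the isomorphism relation is not $\Delta^1_1$ in $W$. So the hypothesis of Proposition~\ref{prop:code} fails for it. As isomorphisms persist upward, for some choice of names the quotient makes two linear orders isomorphic that are not isomorphic in $V[G_i]$.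
\end{remark}

\begin{thebibliography}{1}
\bibitem{diss}
\emph{Academic Dissertation},
\texttt{https://helda.helsinki.fi/\allowbreak bitstream/\allowbreak handle/\allowbreak 10138/\allowbreak 228791/\allowbreak FINDINGT.pdf?sequence=1}.
\end{thebibliography}
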